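\title{Grid vertex unfoldings of orthogonal polyhedra of every genus}

\begin{abstract}
A grid vertex unfolding of an orthogonal polyhedron is a connected, non-overlapping planar layout of the rectangles into which the axis-perpendicular planes through the vertices cut the surface; rectangles may stay joined along edges or only at corners. We show that every orthogonal polyhedron of genus $2$ has such an unfolding, and that the genus plays no role: the result holds for every genus. The unfolding is a chain of single rectangles. It comes from a closed trail that crosses every rectangle exactly once from corner to corner, and the trail is an Eulerian circuit of a graph built from a two-coloring of the grid vertices by local moves.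
\end{abstract}

\section{The problem and the result}\label{sec:intro}

An \emph{orthogonal polyhedron} is a polyhedron $P\subset\mathbb{R}^3$, with finitely many faces, each of which is perpendicular to one of the three coordinate axes. Its edges, along which faces perpendicular to different axes meet, are parallel to the axes. The surface $S$ of $P$ is a closed connected $2$-manifold, and the \emph{genus} of $P$ is the genus of $S$.

Through every vertex of $P$ pass the three planes perpendicular to the coordinate axes. The lines in which these planes meet the surface, together with the edges of $P$, subdivide every face into rectangles, the \emph{grid faces}. Their sides are the \emph{grid edges} and their corners the \emph{grid vertices}; in particular every point where two grid lines cross on the surface is a grid vertex.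

\begin{definition}\label{def:unfolding}
Cut the surface along a set of grid edges; cutting a grid edge separates the two grid faces on either side of it along that edge. The classes of grid faces that remain joined through uncut edges are the \emph{pieces}. A \emph{grid vertex unfolding} is a placement of all grid faces in the plane such that
\begin{enumerate}
\item[(i)] each grid face is placed congruently;
\item[(ii)] two grid faces sharing an uncut edge stay attached along it, so that each piece is laid out isometrically;
\item[(iii)] pieces may in addition be attached to one another at single points, each corresponding to a grid vertex that they share on the surface;
\item[(iv)] the layout is connected through uncut edges and such vertex attachments;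
\item[(v)] no two grid faces overlap in their interiors.
\end{enumerate}
Grid faces that meet at a grid vertex may appear around the corresponding point in a cyclic order different from their order on the surface.
\end{definition}

The cross-shaped net of the cube is a grid vertex unfolding with one piece and no vertex attachment. In general conditions (iv) and (v) pull against each other: every attachment constrains the placement, and every cut threatens connectedness. It is known that every orthogonal polyhedron of genus $0$ or $1$ has a grid vertex unfolding, and Open Problem~1 of \cite{vufortho} asks:

\begin{quote}
\emph{Does every orthogonal polyhedron of genus $2$ have a grid vertex unfolding?}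
\end{quote}

One can argue for either answer. If the grid has $V$ vertices, $E$ edges and $F$ faces, and the faces are to stay joined along a tree of $F-1$ uncut edges, then by Euler's formula $V-E+F=2-2g$ the number of cut edges is $V-1+2g$. A construction that follows the global shape of the surface thus has to make two more cuts for each handle. On the other hand, (iii) permits the opposite extreme: cut \emph{every} grid edge and hang the faces one after another at corners, like a string of flags. Overlap is then easy to avoid, by giving each face its own vertical strip of the plane. What is needed is an ordering of the faces in which each face is entered at one corner and left at another. This is an Eulerian problem, and Eulerian problems are governed by parity and connectedness, neither of which sees the genus. This second view is the right one.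

\begin{theorem}\label{thm:main}
Every orthogonal polyhedron whose surface is a closed connected $2$-manifold, of any genus and in particular of genus $2$, has a grid vertex unfolding. It can be chosen to be a chain of the grid faces $f_1,\dots,f_n$, placed without reflection, in which $f_m$ and $f_{m+1}$ meet only in their attachment point and $f_l\cap f_m=\emptyset$ if $|l-m|\ge 2$.
\end{theorem}

Section~\ref{sec:grid} extracts from the surface the two properties that are used and states the combinatorial result, Theorem~\ref{thm:trail}. Section~\ref{sec:cube} works out the cube, Section~\ref{sec:proof} proves Theorem~\ref{thm:trail}, Section~\ref{sec:layout} turns a trail into an unfolding, and Section~\ref{sec:hyp} examines the hypotheses.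

\section{Box grids and facet trails}\label{sec:grid}

Three finite increasing sequences $x_0<x_1<\cdots$, $y_0<y_1<\cdots$, $z_0<z_1<\cdots$ determine a \emph{box grid}. Its vertices are the points $(x_i,y_j,z_k)$, which we denote by $(i,j,k)$. Its edges are the segments joining two vertices whose indices differ by $1$ in one place, and its \emph{cells} are the rectangles such as $\{x_i\}\times[y_j,y_{j+1}]\times[z_k,z_{k+1}]$ and the analogues for the other two axes. An edge is a side of at most four cells, two in each of the two grid planes that contain it.

Let $Q$ be a nonempty set of cells; its members are called \emph{faces}. We call $Q$
\begin{itemize}
\item \emph{even} if every edge of the box grid is a side of an even number ($0$, $2$ or $4$) of faces;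
\item \emph{edge-connected} if any two faces are joined by a sequence of faces in which consecutive ones share a side.
\end{itemize}

\begin{example}\label{ex:solid}
Take a union of boxes $[x_i,x_{i+1}]\times[y_j,y_{j+1}]\times[z_k,z_{k+1}]$ and let $Q$ be the set of cells on its boundary. Then $Q$ is even: going once around an edge we pass four positions, each filled or empty, and the faces at the edge are the changes between filled and empty.
\end{example}

\begin{lemma}\label{lem:surface}
Let $P$ be an orthogonal polyhedron and take the box grid given by the coordinates of its vertices. The grid faces of $P$ are the cells contained in the surface $S$, and the set $Q$ of grid faces is even and edge-connected.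
\end{lemma}

\begin{proof}
A face $F$ of $P$ lies in a grid plane, and each of its edges is axis-parallel with endpoints at vertices of $P$, so it is a union of edges of the box grid. The interior of a cell in the plane of $F$ is connected and misses the boundary of $F$, so it lies inside $F$ or outside $F$. Hence $F$ is a union of cells, and these are the rectangles into which the grid lines divide $F$. In particular $S$ is the union of the members of $Q$.

Let $q$ be an interior point of an edge that is a side of $d\ge1$ faces. Near $q$ the surface consists of $d$ half-disks glued along their common diameter, which is the cone over the graph $\Theta_d$ with two vertices and $d$ parallel edges. So $H_2(S,S\setminus\{q\})\cong H_1(\Theta_d)\cong\mathbb{Z}^{d-1}$. At a point of a $2$-manifold without boundary this group is $\mathbb{Z}$, so $d=2$, and $Q$ is even.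

Let $S^\circ$ be $S$ without the finitely many grid vertices. It is connected, because a connected $2$-manifold stays connected when finitely many points are removed (a punctured disk is connected). Split $Q$ into classes of faces joined by sequences as in the definition, and for each class take the union of its closed faces, intersected with $S^\circ$. These finitely many sets are closed in $S^\circ$ and cover it. They are pairwise disjoint, since a point of $S^\circ$ lies either in the interior of one face or in the interior of an edge, and then only in faces having this edge as a side, which belong to one class. So there is only one class.
\end{proof}

\begin{definition}\label{def:trail}
A \emph{facet trail} of $Q$ is a sequence $v_0,f_1,v_1,f_2,\dots,f_n,v_n$ in which $f_1,\dots,f_n$ are all the faces of $Q$, each occurring exactly once, and $v_{m-1}\neq v_m$ are two distinct corners of $f_m$ for each $m$. It is \emph{closed} if $v_n=v_0$.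
\end{definition}

The vertices $v_m$ may repeat. The following theorem carries the weight of the paper.

\begin{theorem}\label{thm:trail}
Every nonempty finite set $Q$ of cells of a box grid that is even and edge-connected has a closed facet trail.
\end{theorem}

We translate this into graph theory. A \emph{chord} of a face is a pair of distinct corners, that is, a side or a diagonal. A \emph{chord system} $c$ assigns a chord $c(f)$ to some of the faces $f$. Its \emph{chord graph} $G(c)$ is the multigraph with one edge $c(f)$ for each face $f$ that has a chord, and with the endpoints of these chords as vertices. It has no loops and no isolated vertices, but may have parallel edges. We always say ``chord'' for an edge of $G(c)$ and keep ``edge'' for the grid. A facet trail is the same as a chord system defined on all of $Q$ together with an Eulerian trail of its chord graph, that is, a walk using every chord exactly once. We use three textbook facts about finite multigraphs.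
\begin{enumerate}
\item[(G1)] A connected multigraph with all degrees even has a closed Eulerian trail.
\item[(G2)] A multigraph without isolated vertices that has an Eulerian trail is connected and has at most two vertices of odd degree.
\item[(G3)] A connected multigraph with all degrees even has no bridge. (Deleting a bridge would leave a component with exactly one vertex of odd degree, although the degrees in a component have even sum.)
\end{enumerate}
By (G1), Theorem~\ref{thm:trail} follows once we find a chord system on all of $Q$ whose graph is connected and has all degrees even.

\section{Two colors, and the cube}\label{sec:cube}

Color the vertex $(i,j,k)$ \emph{white} if $i+j+k$ is even and \emph{black} otherwise. Every edge has one black and one white endpoint. The corners of a cell alternate in color, so each cell has a \emph{black diagonal} and a \emph{white diagonal}.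

The first attempt is to give every face its black diagonal. Two faces that share a side share its black endpoint, so the chord graph is connected when $Q$ is edge-connected. The argument needs less than the diagonals themselves. For a face $f$ with a chord, let $K(f)$ be the component of $G(c)$ that contains $c(f)$.

\begin{lemma}\label{lem:connect}
Let $Q$ be edge-connected and let $c$ be a chord system defined on all of $Q$. If both black corners of every face $f$ are vertices of $K(f)$, then $G(c)$ is connected.
\end{lemma}

\begin{proof}
If $f$ and $f'$ share a side, its black endpoint is a vertex of $K(f)$ and of $K(f')$, so $K(f)=K(f')$. By edge-connectedness all chords lie in one component, and $G(c)$ has no isolated vertices.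
\end{proof}

What fails in the first attempt is parity. Let $Q$ be the boundary of the unit cube with vertices $ijk\in\{0,1\}^3$, and let $X_0,X_1,Y_0,Y_1,Z_0,Z_1$ be the faces $i=0$, $i=1$, $j=0$, and so on. The black vertices are $001,010,100,111$. The six black diagonals form the complete graph on these four vertices, all of degree $3$, which by (G2) has no Eulerian trail.

Parity is restored by breaking the symmetry of the axes. Regard the $z$-axis as vertical. Call a face a \emph{floor} if it is perpendicular to the $z$-axis (whichever side is the outside) and a \emph{wall} otherwise. On the cube the black diagonals of the four walls alone form the cycle
\[
001\overset{X_0}{-}010\overset{Y_1}{-}111\overset{X_1}{-}100\overset{Y_0}{-}001 .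
\]
The floors are now inserted by subdividing chords of this cycle. The floor $Z_0$ and the wall $Y_0$ share the edge from $100$ to the white vertex $000$. Slide the lower end of $c(Y_0)$ along this edge from $100$ to $000$ and close the gap with the chord $c(Z_0)=\{100,000\}$: the chord $100\overset{Y_0}{-}001$ becomes the path $100\overset{Z_0}{-}000\overset{Y_0}{-}001$. In the same way $Z_1$ and $X_0$ share the edge from $001$ to $011$, and $001\overset{X_0}{-}010$ becomes $001\overset{Z_1}{-}011\overset{X_0}{-}010$. The result is the closed facet trail
\begin{equation}\label{eq:cubetrail}
001\overset{Z_1}{-}011\overset{X_0}{-}010\overset{Y_1}{-}111\overset{X_1}{-}100\overset{Z_0}{-}000\overset{Y_0}{-}001 .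
\end{equation}

Two difficulties are invisible on the cube. First, a floor in the middle of a large flat region has no wall on any of its sides, so there is no chord to subdivide; floors will have to be inserted in groups. Second, the chords of the walls can form several components, and a floor that no longer carries its black diagonal no longer ties its two black corners together; a further move is needed to recover the hypothesis of Lemma~\ref{lem:connect}.

\section{Construction of a closed facet trail}\label{sec:proof}

Let $Q$ be as in Theorem~\ref{thm:trail}.

\subsection{The walls}

\begin{lemma}\label{lem:walls}
Give every wall its black diagonal and give the floors no chord. Then all degrees of the chord graph are even.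
\end{lemma}

\begin{proof}
Only black vertices occur. The degree of a black vertex $v$ is the number of walls with corner $v$. Each such wall has exactly one vertical side at $v$. There are at most two vertical edges at $v$, and every face having a vertical edge as a side is a wall. Since $Q$ is even, each vertical edge at $v$ contributes an even number of walls.
\end{proof}

A wall has two horizontal sides, its top and its bottom, and its black diagonal has one endpoint on each. All later changes to the chord of a wall move one endpoint along a horizontal side, from its black end to its white end. So the chord of a wall always has one endpoint on the top and one on the bottom; these are distinct corners, at different heights.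

\subsection{The floors: hubs, wheels and fans}

The black diagonals of floors arranged around a common white corner $p$ link up end to end, through the black neighbors of $p$. If the floors go all the way around $p$, the diagonals close up and disturb no parity. If they do not, the run of floors stops at some edge, and evenness of $Q$ forces a wall there, which supplies a chord to subdivide. This suggests grouping the floors by a white corner, and we need a rule that selects one white corner of each floor.

A \emph{hub} is a white vertex $(i,j,k)$ with $i$ even. The two white corners of a floor are opposite, so their first indices differ by $1$. Hence \emph{each floor has exactly one hub among its corners}. Fix a hub $p$. The four horizontal directions at $p$ divide the horizontal plane through $p$ into four quadrants, each occupied by at most one floor with corner $p$. If all four are occupied, the four floors form the \emph{wheel} at $p$. Otherwise the occupied quadrants split into maximal runs of cyclically consecutive quadrants, and the floors in a run form a \emph{fan} at $p$. For each fan fix one of the two directions and number its floors $\rho_1,\dots,\rho_r$, where $1\le r\le3$, and the successive edges $pa_0,\dots,pa_r$, so that $\rho_m$ has the sides $pa_{m-1}$ and $pa_m$. The edges $pa_0$ and $pa_r$ are the \emph{end edges} of the fan.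

\begin{lemma}\label{lem:fans}
\begin{enumerate}
\item[(a)] Every floor belongs to exactly one wheel or exactly one fan.
\item[(b)] In a fan, $a_0,\dots,a_r$ are distinct black vertices, and $\{a_{m-1},a_m\}$ is the black diagonal of $\rho_m$.
\item[(c)] The edge $pa_0$ is a side of exactly one wall $w$, the edge $pa_r$ is a side of exactly one wall $w'$, and $w\ne w'$.
\item[(d)] An edge is an end edge of at most one fan, and then at only one end of it.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A floor occupies one quadrant at its unique hub.

(b) The $a_m$ are neighbors of the white vertex $p$, in $r+1\le4$ different horizontal directions, and $a_{m-1},a_m$ are the two corners of $\rho_m$ adjacent to $p$.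

(c) Of the two horizontal cells that can have $pa_0$ as a side, one is $\rho_1$ and the other lies in an unoccupied quadrant, by maximality of the run. So $pa_0$ is a side of exactly one floor. It is a side of at most two walls, one above and one below, and the total is even; so it is a side of exactly one wall. The same argument applies to $pa_r$ and $\rho_r$. A wall has only one side at the height of $p$, and $pa_0\neq pa_r$ by (b), so $w\neq w'$.

(d) An end edge is a side of exactly one floor, which by (a) determines the fan; the two end edges of a fan are different.
\end{proof}

We call $w$ the \emph{first wall} and $w'$ the \emph{last wall} of the fan. A wall may serve two fans, one at its top and one at its bottom. The moves below obey one rule: the endpoint of the chord of a wall on a horizontal side $\varepsilon$ is moved only on behalf of a fan having $\varepsilon$ as an end edge, and each fan acts at most once at each of its end edges. By Lemma~\ref{lem:fans}(d), when a fan comes to act at an end edge $pa_0$ or $pa_r$, the endpoint there is still the black vertex $a_0$ or $a_r$.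

\subsection{The moves}

Starting from the chord system of Lemma~\ref{lem:walls} we perform a sequence of moves. The \emph{members} of a component of the chord graph are its vertices and the faces whose chords it contains. Every move will satisfy
\begin{enumerate}
\item[(E)] after the move all degrees are even;
\item[(M)] two members of one component before the move are members of one component after it.
\end{enumerate}
Property (M) lets us establish each instance of the hypothesis of Lemma~\ref{lem:connect} at a convenient moment and then forget about it.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \s in {0,3.6,7.2}{
\begin{scope}[xshift=\s cm]
\draw[fill=gray!15] (-1,0) rectangle (0,1) (0,0) rectangle (1,1);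
\draw (-1,0)--(-1.3,-.9)--(-.3,-.9)--(0,0) (1,0)--(1.3,-.9)--(.3,-.9)--(0,0);
\node at (-.72,.75) {$\rho_1$}; \node at (.72,.75) {$\rho_2$};
\node at (-.98,-.65) {$w$}; \node at (1,-.62) {$w'$};
\end{scope}}
\draw[ultra thick] (-1,0)--(-.3,-.9) (1,0)--(.3,-.9);
\draw[ultra thick] (2.6,0)--(3.6,1)--(3.6,0)--(3.3,-.9) (4.6,0)--(3.9,-.9);
\draw[ultra thick] (6.2,0)--(7.2,1)--(8.2,0) (6.9,-.9)--(7.2,0)--(7.5,-.9);
\foreach \s/\t in {0/a,3.6/b,7.2/c}{
\begin{scope}[xshift=\s cm]
\fill (-1,0) circle (.06) node[left]{$a_0$} (0,1) circle (.06) node[above]{$a_1$}
 (1,0) circle (.06) node[right]{$a_2$} (-.3,-.9) circle (.06) node[below]{$t$}
 (.3,-.9) circle (.06) node[below]{$t'$};
\draw[fill=white] (0,0) circle (.06) node[above right]{$p$};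
\node at (0,-1.6) {(\t)};
\end{scope}}
\end{tikzpicture}
\caption{A fan of two floors $\rho_1,\rho_2$ (shaded) at a white hub $p$, with its first wall $w$ and last wall $w'$ folded into the page; chords are thick. (a) Before insertion. (b) After insertion: the chord $a_0t$ has become the path $a_0a_1pt$. (c) After an exchange. Every vertex has the same degree in (b) and (c).}
\label{fig:fan}
\end{figure}

\medskip\noindent\textbf{Wheels.} For each wheel, give its four floors their black diagonals. These form a $4$-cycle through the four horizontal neighbors of the hub, so four degrees increase by $2$ and (E) holds. Nothing is removed, so (M) holds.

\medskip\noindent\textbf{Insertions.} Treat the fans one after another, in any order. For the current fan, $c(w)=\{a_0,t\}$ with $t$ on the other horizontal side of $w$. Set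
\[
c(\rho_m)=\{a_{m-1},a_m\}\quad(1\le m\le r-1),\qquad c(\rho_r)=\{a_{r-1},p\},\qquad c(w)=\{p,t\}.
\]
The chord $c(\rho_r)$ is a side of $\rho_r$, and the others are black diagonals. The chord $a_0t$ is replaced by the path
\begin{equation}\label{eq:path}
a_0\overset{\rho_1}{-}a_1\overset{\rho_2}{-}\cdots\overset{\rho_{r-1}}{-}a_{r-1}\overset{\rho_r}{-}p\overset{w}{-}t ,
\end{equation}
see Figure~\ref{fig:fan}(b); for $r=1$ this is the move made twice on the cube. The degrees of $a_1,\dots,a_{r-1},p$ increase by $2$ and all other degrees are unchanged, so (E) holds. A walk that used the chord $a_0t$ can use \eqref{eq:path} instead, so the vertices of each old component stay together. The faces other than $w$ keep their chords, and $w$ keeps the endpoint $t$. Hence (M) holds. From \eqref{eq:path} and (M) we record: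
\begin{equation}\label{eq:together}
\rho_1,\dots,\rho_r,\ w,\ a_0,\dots,a_{r-1}\ \text{are members of one component from now on.}
\end{equation}

After all wheels and insertions, every face has a chord by Lemma~\ref{lem:fans}(a), and all degrees are even. In each fan, \eqref{eq:together} accounts for every black corner of its floors except $a_r$, and this omission can disconnect the graph.

\begin{example}\label{ex:disconnected}
In the grid with integer coordinates, let $Q$ be the set of unit squares on the boundary of the solid formed by the cross-shaped slab $\bigl([2,4]\times[0,4]\cup[1,5]\times[1,3]\bigr)\times[0,1]$ and the block $[2,4]\times[1,3]\times[1,2]$. The four lower corners of the block are hubs. At each of them the floors at height $1$ occupy two opposite quadrants, so the eight floors at this height are fans with $r=1$, and each has one end edge on a wall of the slab and the other on a wall of the block. Number each of these fans so that its first wall belongs to the slab. After the insertions, the chords of these eight floors and of the walls of the slab end, at height $1$, on the boundary of the cross. The chords of the walls of the block still end, at height $1$, at the four black midpoints of the sides of its base, which are not on the boundary of the cross. So the chords above height $1$ are disconnected from the rest.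
\end{example}

The remedy is that a fan admits a second wiring with the same degrees, shown in Figure~\ref{fig:fan}(c), and that passing to it merges two components whenever there are two to merge.

\medskip\noindent\textbf{Exchanges.} Treat the fans once more, one after another. If $K(w)=K(w')$ for the current fan, do nothing. Otherwise put $K=K(w)$ and $K'=K(w')$. The chord $c(\rho_r)=\{a_{r-1},p\}$ has not changed since the insertion, and it lies in $K$ by \eqref{eq:together}. The chord of $w'$ is $\{a_r,t'\}$ with $t'$ on the other horizontal side of $w'$, and it lies in $K'$. Set
\[
c(\rho_r)=\{a_{r-1},a_r\},\qquad c(w')=\{p,t'\}.
\]
The vertices $a_{r-1}$ and $t'$ keep their chords, $p$ trades $\rho_r$ for $w'$, and $a_r$ trades $w'$ for $\rho_r$. No degree changes, so (E) holds. Here parity pays for connectedness: by (E) and (G3), deleting the chord $a_{r-1}p$ from $K$ leaves a connected graph on all vertices of $K$, and deleting $a_rt'$ from $K'$ leaves a connected graph on all vertices of $K'$. The new chord $a_{r-1}a_r$ joins a vertex of $K$ to a vertex of $K'$, and the new chord $pt'$ has its endpoints in the union. So $K$ and $K'$ merge into one component that has all members of both. The other components are untouched, and (M) holds. The condition $K\neq K'$ is what makes the argument work: the two deleted chords lie in different components, so (G3) applies to each of them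 separately. In either case,
\begin{equation}\label{eq:walls}
K(w)=K(w')\ \text{from now on.}
\end{equation}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:trail}]
Let $c$ be the chord system obtained after all moves. It is defined on all of $Q$, and all degrees are even by (E). We verify the hypothesis of Lemma~\ref{lem:connect} for a face $f$.

If $f$ is a wall, its first chord was its black diagonal, so at the start $f$ and its two black corners were members of one component. By (M) they still are. If $f$ belongs to a wheel, the same holds from the moment the wheel was treated.

Let $f=\rho_m$ belong to a fan, with black corners $a_{m-1}$ and $a_m$. By \eqref{eq:together}, $K(\rho_m)=K(w)$ and this component contains $a_0,\dots,a_{r-1}$. The vertex $a_r$ is a black corner of the wall $w'$, so it lies in $K(w')$ by the first case, and $K(w')=K(w)$ by \eqref{eq:walls}.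

By Lemma~\ref{lem:connect} the graph $G(c)$ is connected. By (G1) it has a closed Eulerian trail, which is a closed facet trail of $Q$.
\end{proof}

\section{From a trail to an unfolding}\label{sec:layout}

Only an open trail is needed for the layout, and only the fact that the faces are rectangles.

\begin{proposition}\label{prop:layout}
Let $v_0,f_1,v_1,\dots,f_n,v_n$ be a facet trail of $Q$, and fix an orientation of each face. The faces can be placed in the plane by orientation-preserving isometries, with images $R_1,\dots,R_n$, so that for $1\le m<n$ the corner $v_m$ of $f_m$ and the corner $v_m$ of $f_{m+1}$ go to the same point $P_m$, $R_m\cap R_{m+1}=\{P_m\}$, and $R_l\cap R_m=\emptyset$ if $|l-m|\ge2$.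
\end{proposition}

\begin{proof}
\emph{The strip layout.} Let $P_0$ be the origin. Given $P_{m-1}$, place $f_m$ by an orientation-preserving isometry that sends $v_{m-1}$ to $P_{m-1}$, as follows, and let $P_m$ be the image of $v_m$.
\begin{itemize}
\item If $v_{m-1},v_m$ are adjacent corners at distance $\ell$, send $v_m$ to $P_{m-1}+(\ell,0)$. The rectangle $R_m$ lies directly above or directly below this horizontal side, as the orientation dictates.
\item If $v_{m-1},v_m$ are opposite corners, make $R_m$ axis-parallel with $P_{m-1}$ as its lower left corner. This is possible because the four rotations by multiples of $\pi/2$ bring each corner in turn to the lower left. Then $P_m$ is the upper right corner.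
\end{itemize}
Let $\xi_m$ be the abscissa of $P_m$. In both cases $\xi_{m-1}<\xi_m$, and $R_m$ is an axis-parallel rectangle in the strip $[\xi_{m-1},\xi_m]\times\mathbb{R}$ with the corner $P_{m-1}$ on the left boundary line and the corner $P_m$ on the right one. The strips have disjoint interiors, so no two rectangles overlap. Nonconsecutive rectangles are disjoint, because a strip of positive width lies between them. Consecutive rectangles may still share a vertical segment, as $X_0$ and $Y_1$ do in Figure~\ref{fig:strip}.

\emph{Opening the contacts.} We correct the layout in steps $m=1,\dots,n-1$, keeping the names $R_l,P_l$ for the current positions. Before step $m$ we assume that
\begin{enumerate}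
\item[(1)] nonconsecutive rectangles are disjoint;
\item[(2)] $R_l\cap R_{l+1}=\{P_l\}$ for $l<m$;
\item[(3)] $R_m,\dots,R_n$ form a rigid copy of their part of the strip layout.
\end{enumerate}
This holds for $m=1$. Use the coordinate frame of the copy in (3), with origin $P_m$. Then $R_m$ lies in the upper left or the lower left closed quadrant, and $R_{m+1}$ in the upper right or the lower right one. If one is upper and the other lower, the quadrants are opposite and meet only in $P_m$, and we do nothing. If both are upper, rotate $R_{m+1},\dots,R_n$ rigidly about $P_m$, clockwise by an angle $\theta\in(0,\pi)$. Seen from $P_m$, the rectangle $R_m$ lies in the directions $[\pi/2,\pi]$ and $R_{m+1}$ in the directions $[-\theta,\pi/2-\theta]$, which are disjoint modulo $2\pi$. If both are lower, rotate counterclockwise; the directions are $[\pi,3\pi/2]$ and $[3\pi/2+\theta,2\pi+\theta]$, again disjoint. So $R_m\cap R_{m+1}=\{P_m\}$.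

The relative positions within $R_1,\dots,R_m$ and within $R_{m+1},\dots,R_n$ do not change. For the nonconsecutive pairs with one rectangle in each group, let $\delta>0$ be the least distance between the two members of such a pair before the rotation; it is positive by (1) and compactness. If $D$ is the greatest distance from $P_m$ to a point of $R_{m+1}\cup\dots\cup R_n$, the rotation moves these points by at most $D\theta$, so the pairs stay disjoint when $\theta<\delta/D$. Thus (1)--(3) hold before step $m+1$. Rotations preserve orientation and the attachments at the points $P_l$, so after step $n-1$ the layout is as claimed.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]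
\foreach \x in {0,...,6} \draw[dotted] (\x,-1.3)--(\x,3.3);
\draw[fill=gray!15] (0,-1) rectangle (1,0) (1,0) rectangle (2,1) (2,0) rectangle (3,1)
 (3,1) rectangle (4,2) (4,2) rectangle (5,3) (5,1) rectangle (6,2);
\draw[ultra thick] (0,0)--(2,0)--(4,2)--(6,2);
\node at (.5,-.5) {$Z_1$}; \node at (1.5,.5) {$X_0$}; \node at (2.3,.72) {$Y_1$};
\node at (3.3,1.72) {$X_1$}; \node at (4.5,2.5) {$Z_0$}; \node at (5.5,1.5) {$Y_0$};
\fill (0,0) circle (.06) node[above left]{$001$} (2,0) circle (.06) node[below right]{$010$}
 (3,1) circle (.06) node[below right]{$111$} (4,2) circle (.06) node[above left]{$100$}
 (6,2) circle (.06) node[above right]{$001$};
\draw[fill=white] (1,0) circle (.06) node[below right]{$011$} (5,2) circle (.06) node[above right]{$000$};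
\end{tikzpicture}
\caption{The six faces of the unit cube, seen from outside, each in its own vertical strip and attached along the trail \eqref{eq:cubetrail} (thick). The faces $X_0$ and $Y_1$ touch along a vertical segment that is not their common edge on the cube (that edge joins $011$ to $010$). A small clockwise rotation of the last four faces about the point $010$ opens this contact.}
\label{fig:strip}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Q$ be the set of grid faces of $P$, each oriented as seen from outside. By Lemma~\ref{lem:surface} and Theorem~\ref{thm:trail} there is a closed facet trail $v_0,f_1,\dots,f_n,v_n$. Cut all grid edges, so that each piece is a single grid face, and take the layout of Proposition~\ref{prop:layout}. Each face is placed by an orientation-preserving isometry, which gives (i) of Definition~\ref{def:unfolding}. Condition (ii) is vacuous. The faces $f_m$ and $f_{m+1}$ are attached at the point $P_m$, which corresponds to the grid vertex $v_m$ that they share on the surface, and these attachments link all faces; this gives (iii) and (iv). Two faces meet in at most one point, which gives (v) and the last sentence of the theorem.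
\end{proof}

The unfolding uses exactly the grid determined by the vertices, without refinement. Since the trail is closed, it can be cut open at any of its vertices, so any prescribed grid face can be made the first link of the chain.

\section{The role of the hypotheses}\label{sec:hyp}

The manifold property entered only through Lemma~\ref{lem:surface}, and the outside of the polyhedron only as a choice of orientations. Theorem~\ref{thm:trail} and Proposition~\ref{prop:layout} therefore give the following.

\begin{corollary}\label{cor:nonmanifold}
Let $Q$ be a nonempty finite set of cells of a box grid that is even and edge-connected, with an arbitrary orientation on each face. Then the faces of $Q$ can be laid out in the plane as a chain with the properties stated in Theorem~\ref{thm:main}.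
\end{corollary}

By Example~\ref{ex:solid} this covers the boundaries of orthogonal solids with singular vertices, or with edges lying in four faces, provided the faces are connected through edges; two cubes with a common edge are an instance.

Edge-connectedness was used only in Lemma~\ref{lem:connect}. Some condition of this kind is needed: the boundary of two disjoint cubes is even, and no chord graph on it is connected. Evenness was used in Lemma~\ref{lem:walls}, for the initial parity, and in Lemma~\ref{lem:fans}(c), to find a wall at each end of a fan. Without it Theorem~\ref{thm:trail} fails, even if open trails are allowed.

\begin{proposition}\label{prop:T}
Let $Q$ be the planar T-shaped set of seven unit squares formed by a central square and a straight arm of two squares attached to each of three of its sides. Then $Q$ is edge-connected, is not even, and has no facet trail, open or closed.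
\end{proposition}

\begin{proof}
The first two assertions are visible: every square is joined to the central one along its arm, and an edge on the boundary of the T is a side of one face only. Suppose there is a facet trail, with chord graph $G$. By (G2), $G$ is connected and has at most two vertices of odd degree. Consider an arm with inner square $q$, outer square $L$ and common side $uv$. The vertices $u,v$ are corners of $q$ and $L$ only, and the other two corners of $L$ are corners of $L$ only. Suppose that none of the four corners of $L$ has odd degree. The two outer corners meet at most one chord, hence none, and $c(L)=\{u,v\}$. Then each of $u,v$ must meet a second chord, which can only be that of $q$, so $c(q)=\{u,v\}$. These two chords form a component of $G$ that contains no other chord, although $G$ is connected and has seven chords. So each outer square has a corner of odd degree. The three outer squares have no corners in common, which gives at least three vertices of odd degree, a contradiction.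
\end{proof}

The T is flat and so is its own unfolding; what the example shows is that a surface with boundary need not unfold into a chain of single faces along a facet trail.

\begin{thebibliography}{1}
\bibitem{vufortho}
\emph{Vertex Unfoldings of Orthogonal Polyhedra: Positive, Negative, and Inconclusive Results},
\texttt{http://andrewwinslow.com/papers/vufortho-cccg18.pdf}.
\end{thebibliography}
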